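# A Countable Set of Infinite Time Turing Degrees with No Minimal Upper Bound

## 1. Finite joins, and what breaks at infinity

We work in ZFC. A *real* is a subset of $\omega$, identified with its characteristic function in $2^\omega$.

**The machines.** An infinite time Turing machine (ITTM), in the sense of Hamkins and Lewis, has finitely many tapes, each with $\omega$ cells holding $0$ or $1$, and one head that scans the $n$-th cell of all tapes at once. Its program is an ordinary finite program. Time is ordinal time. Successor steps are ordinary Turing steps. At a limit stage each cell shows the limsup of its earlier values (it is $1$ if it was $1$ cofinally often before, and $0$ otherwise), the head is on the first cell, and the state is a special limit state. The machine may enter a halt state, and then the content of the output tape is its output. An oracle $y$ is written on one tape at the start. Let $P_e$ be the $e$-th program. Write $x\le_\infty y$ if some program with oracle $y$ halts with output $x$.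

**Example.** The ordinary halting set is $\le_\infty\emptyset$. Simulate all ordinary programs in parallel, and write $1$ into output cell $e$ when program $e$ is seen to halt. A cell that becomes $1$ stays $1$, so at stage $\omega$ the output tape carries exactly the halting set; the machine then sees the limit state and halts.

**Degrees.** Write $x=_\infty y$ if $x\le_\infty y\le_\infty x$. The class of $x$ is the degree $[x]_\infty$. Degrees are ordered by $\le_\infty$, and $<_\infty$ is the strict order. A degree $e$ is an *upper bound* of a set $D$ of degrees if $d\le e$ for all $d\in D$. It is a *minimal* upper bound if no degree $e'<e$ is an upper bound of $D$.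

**Proposition 1.1.** Every finite set of degrees has a least upper bound, and this is its only minimal upper bound.

*Proof.* Let $D=\{[x_1]_\infty,\dots,[x_n]_\infty\}$ and $x=x_1\oplus\dots\oplus x_n$ (take $x=\emptyset$ if $D$ is empty). Each $x_i$ is recursive in $x$, so $[x]_\infty$ is an upper bound. If $[h]_\infty$ is an upper bound, fix programs computing $x_1,\dots,x_n$ from $h$. A single program runs them one after the other, stores the outputs, interleaves them and halts. So $x\le_\infty h$, and $[x]_\infty$ is least. A least upper bound is minimal, and it lies below every other upper bound, so no other one is minimal. $\square$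

Now let $D=\{[x_n]_\infty:n<\omega\}$ be countable. The join $\bigoplus_nx_n$ is still an upper bound, so upper bounds exist. But the second half of the proof fails: there are infinitely many programs, and $h$ need not be able to list them. The join is not even an operation on degrees. Take every $x_n$ of degree zero, with $x_n=\{0\}$ if $n\in y$ and $x_n=\emptyset$ otherwise. Then $\bigoplus_nx_n$ computes $y$, and $y$ was arbitrary.

So least upper bounds are too much to expect, but minimal ones may still exist. For example, let $x^\nabla=\{e:P^x_e(0)\downarrow\}$, $0^{\nabla0}=\emptyset$ and $0^{\nabla(n+1)}=(0^{\nabla n})^\nabla$. It is a background fact that $\{[0^{\nabla n}]_\infty:n<\omega\}$ has no least upper bound but has continuum many minimal upper bounds. The question, posed as an open question in "Transfinite Machine Models" (https://people.maths.bris.ac.uk/~mapdw/turingaslfinal.pdf), is whether every countable set of degrees has a minimal upper bound. The answer is no.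

**Theorem 1.2.** For every real $a$ there are reals $d_q$ $(q\in\mathbb Q)$ and a real $c$ with $a\le_\infty d_q$ and $d_q<_\infty d_{q'}$ whenever $q<q'$, such that the following holds. Fix a recursive bijection $k\mapsto q_k$ of $\omega$ onto $\mathbb Q$. For irrational $r$ put $C_r=\{k:q_k<r\}$ and $D_r=\{[d_q]_\infty:q\in\mathbb Q,\ q<r\}$. If $c\le_TC_r$, then $D_r$ has upper bounds (all $[d_q]_\infty$ with $q>r$), but no upper bound of $D_r$ is minimal. There are $2^{\aleph_0}$ such $r$, with pairwise distinct sets $D_r$.

**Corollary 1.3.** Some countable set of degrees has no minimal upper bound; it can be taken to be a strictly increasing $\omega$-chain, and such chains exist above every real $a$. For the sets $D_r$ of Theorem 1.2, below every upper bound there is an infinite strictly descending sequence of upper bounds.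

*Proof from Theorem 1.2.* Take rationals $s_n$ increasing to $r$. Every $q<r$ is below some $s_n$, so $\{[d_{s_n}]_\infty:n<\omega\}$ has the same upper bounds as $D_r$. For the question as posed take $a=\emptyset$. For the last sentence: no upper bound is minimal, so below each one there is a strictly smaller one; iterate, with dependent choice. $\square$

## 2. Cutting a chain of type $\mathbb Q$ at an irrational

Suppose we have any reals $d_q$ with $d_q<_\infty d_{q'}$ for $q<q'$, and cut the chain at an irrational $r$. If $h$ is an upper bound of $D_r$ with $d_q\le_\infty h$ for some $q>r$, then $h$ is not minimal: for rational $q'\in(r,q)$ we get $d_{q'}<_\infty d_q\le_\infty h$, and $d_{q'}$ is an upper bound.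

This is where the soft argument stops. There may be an $h$ that computes all $d_q$ with $q<r$ and no $d_q$ with $q>r$, and nothing said so far prevents such an $h$ from being minimal. Recall that the strictly increasing chain $[0^{\nabla n}]_\infty$ does have minimal upper bounds.

The way past this point is to make such an $h$ know too much. Build $d_q$ from $a$, a common real $p$, and those reals $y_k$ with $q_k<q$. Suppose that $h$ can recognize the reals $y_k$ that it computes: there is a test, expressible inside the world of $h$, that $y_k$ passes and that no other $h$-computable real passes. Call a real $X$ a $q$-system if it is an array whose $k$-th column passes the test for $y_k$, for all $k$ with $q_k<q$. Let $h$ be a minimal upper bound and let $q\ne r$ be rational.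

* If $q<r$, the true array of the $y_k$ with $q_k<q$ is a $q$-system computed by $h$. It does not compute $h$, since $h$ computes $d_{q'}$ for $q<q'<r$.
* If $q>r$, every $q$-system computed by $h$ has the true columns $y_k$ for $q_k<r$. With $a$ and $p$ it is an upper bound of $D_r$ below $h$, so by minimality it computes $h$.

So the cut $r$ is definable from $h$: it separates those $q$ with a $q$-system that does not compute $h$ from the others. If $r$ codes information that cannot be definable so close to $h$, we have a contradiction. Two things are needed.

1. A real $c$ such that every $h\ge_\infty a$ falls into one of two cases: either $h$ computes $c$, and with it the whole chain, or $c$ is out of reach even of definitions slightly beyond $h$. This comes from an ordinal $\delta$ (Section 4).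
2. Reals $p,y_k$ such that $p$ makes $y_k$ recognizable but does not compute it, not even with the help of the other $y_l$. Writing $y_k$ directly into $p$ would give recognition but collapse the chain. Sections 5–8 build $p$ and $y_k$, and Section 9 proves recognition.

## 3. The levels $L_\beta[a]$ and the ordinals $\lambda^w<\zeta^w$

**Relative constructibility.** Fix a real $a$. Let $L_0[a]=\emptyset$, let $L_{\alpha+1}[a]=\mathrm{Def}(L_\alpha[a],\in,a\cap L_\alpha[a])$ be the set of subsets definable with parameters, and take unions at limits; so $L_\omega[a]=V_\omega$. "Definable over $L_\alpha[a]$" always allows $a$ as a predicate. We use these textbook facts.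

* (L1) For limit $\beta\ge\omega$ the canonical well-order of $L_\beta[a]$ is definable over $L_\beta[a]$. Hence, by the Tarski–Vaught test, the elements definable over $L_\beta[a]$ from a fixed finite tuple form an elementary substructure.
* (L2) For limit $\beta\ge\omega$ every element of $V_\omega$ is definable over $L_\beta[a]$.
* (L3) If $\beta\ge\omega$ is a limit and $N\prec(L_\beta[a],\in,a)$, then the transitive collapse of $N$ is $(L_{\bar\beta}[a],\in,a)$ for some limit $\bar\beta\le\beta$. Natural numbers are not moved.
* (L4) For $\beta\ge\omega$ the satisfaction relation of $(L_\beta[a],\in,a)$ lies in $L_{\beta+\omega}[a]$. (Finite sequences from $L_\beta[a]$ appear after finitely many levels; then so do, for each formula, the satisfaction relation for its subformulas, at a level independent of the formula; their union is definable one level later.)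

ZF$^-$ is ZF without Power Set, with Separation and Collection (for formulas mentioning $a$).

**ITTM facts.** An ordinal is *writable from $w$* if some program with oracle $w$ halts with a real coding a well-order of that type. For example $\omega\cdot2$ is writable from every $w$: a recursive real can be written out in $\omega$ steps. The next facts are from Hamkins–Lewis, *Infinite time Turing machines*, and Welch, *The length of infinite time Turing machine computations* and *Eventually infinite time Turing machine degrees: infinite time decidable reals*, relativized to $w$. For each real $w$ there are countable ordinals $\omega<\lambda^w<\zeta^w$ such that: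

* (W1) every halting computation with oracle $w$ halts before $\lambda^w$, and $\lambda^w$ is the supremum of the ordinals writable from $w$; hence $x\le_\infty w$ implies $\lambda^x\le\lambda^w$;
* (W2) $L_{\lambda^w}[w]\prec_{\Sigma_1}L_{\zeta^w}[w]$;
* (W3) $x\le_\infty w$ iff $x\in L_{\lambda^w}[w]$;
* (W4) $\lambda^w$ and $\zeta^w$ are $w$-admissible.

Let $\mu$ be $\lambda^w$ or $\zeta^w$. Admissibility gives $\Sigma_1$-recursion in $L_\mu[w]$, and we use four consequences.

* (A1) If $a\le_\infty w$, then $a\in L_{\lambda^w}[w]$, and $\alpha\mapsto L_\alpha[a]$ is a total function on $\mu$, $\Sigma_1$-definable (so $\Delta_1$) over $L_\mu[w]$ with parameter $a$, by the same formula for $\lambda^w$ and $\zeta^w$. In particular $L_\mu[a]\subseteq L_\mu[w]$.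
* (A2) $\alpha<\mu$ implies $\alpha+\omega<\mu$.
* (A3) If a (true) well-order of a subset of $\omega$ lies in $L_\mu[w]$, its order type is less than $\mu$.
* (A4) If $v\in L_\mu[w]$ is a real and $\gamma<\mu$, the sequence of configurations of $P_e^v$ up to stage $\gamma$ lies in $L_\mu[w]$.

## 4. The first level that adds no new real

The purpose of this section is to find the ordinal $\delta$ and the real $c$.

**Definition 4.1.** $\delta$ is the least limit ordinal $\ge\omega$ with $P(\omega)\cap L_{\delta+1}[a]\subseteq L_\delta[a]$.

**It exists and is countable.** All reals of $L[a]$ lie in $L_{\omega_1}[a]$, so $\omega_1$ has the property, and $L_{\omega_2}[a]$ satisfies "there is a limit $\beta\ge\omega$ with $P(\omega)\cap L_{\beta+1}[a]\subseteq L_\beta[a]$". Collapse a countable elementary submodel to some $L_\gamma[a]$, $\gamma$ countable. It satisfies the same sentence, and the property of $\beta$ is absolute since $L_{\beta+1}[a]\in L_\gamma[a]$.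

By minimality of $\delta$:
$$\text{for every limit }\beta\text{ with }\omega\le\beta<\delta\text{ there is a real in }L_{\beta+1}[a]\setminus L_\beta[a].\tag{New}$$
For example, for $\beta=\omega$ the set $\omega$ itself is such a real; so $\delta>\omega$.

**Lemma 4.2.**

(a) For each limit $\beta$ with $\omega\le\beta<\delta$ there is a surjection $\omega\to L_\beta[a]$ in $L_{\beta+\omega}[a]$.
(b) $\delta$ is a limit of limit ordinals.
(c) Every nonempty $u\in L_\delta[a]$ is the image of a map $\omega\to u$ in $L_\delta[a]$.
(d) $L_\delta[a]\models\mathrm{ZF}^-$.
(e) Every element of $L_\delta[a]$ is definable over $(L_\delta[a],\in,a)$ without parameters.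

*Proof.*

**(a): a new real makes the level countable.** Let $x\in L_{\beta+1}[a]\setminus L_\beta[a]$ be a real, defined over $L_\beta[a]$ by $\varphi$ from a tuple $\vec b$. Let $N$ be the set of elements definable over $L_\beta[a]$ from $\vec b$. By (L1), $N\prec L_\beta[a]$. By (L3), $N$ collapses to some $L_{\bar\beta}[a]$ with $\bar\beta\le\beta$ a limit; let $\vec b'$ be the image of $\vec b$. Numbers are not moved, so $n\in x$ iff $L_{\bar\beta}[a]\models\varphi(n,\vec b')$, and $x\in L_{\bar\beta+1}[a]$. If $\bar\beta<\beta$, then $x\in L_\beta[a]$, which is false. So $\bar\beta=\beta$. Every element of $N$ is definable in $N$ from $\vec b$, so every element of $L_\beta[a]$ is definable over $L_\beta[a]$ from $\vec b'$. Send the code of a formula $\chi$ to the unique $v$ with $\chi(v,\vec b')$ if there is one, and to $\emptyset$ otherwise. By (L4) this surjection lies in $L_{\beta+\omega}[a]$.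

**(b): diagonalize if $\delta$ is the next limit after some $\beta$.** We know $\delta>\omega$. If (b) fails, then $\delta=\beta+\omega$ for a limit $\beta\ge\omega$. By (a) there is a surjection $g_0:\omega\to L_\beta[a]$ in $L_{\beta+\omega}[a]$. Put
$$g_{n+1}(\langle\varphi,\vec\imath\rangle)=\{v\in L_{\beta+n}[a]:L_{\beta+n}[a]\models\varphi(v,g_n(\vec\imath))\},$$
and $g_{n+1}=\emptyset$ on numbers that are not such codes. By induction $g_n$ maps $\omega$ onto $L_{\beta+n}[a]$, and by (L4) each finite sequence $(g_0,\dots,g_n)$ lies in $L_{\beta+\omega}[a]=L_\delta[a]$. So $n\mapsto g_n$ is definable over $L_\delta[a]$ with parameters: $g_n$ is the last entry of the sequence of length $n+1$ that starts with $g_0$ and obeys the recursion. Hence $x=\{2^n3^i:2^n3^i\notin g_n(i)\}\in L_{\delta+1}[a]$, and so $x\in L_\delta[a]$ by the choice of $\delta$. But every element of $L_\delta[a]$ is some $g_n(i)$, and $x\ne g_n(i)$ because they differ at $2^n3^i$. Contradiction.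

**(c): countability of all sets.** By (b), $u\subseteq L_\beta[a]$ for some limit $\beta\ge\omega$ with $\beta+\omega<\delta$. Take the surjection from (a) and redirect the indices of elements outside $u$ to a fixed element of $u$.

**(d): the axioms.** Extensionality, Foundation, Pairing, Union and Infinity hold since $\delta>\omega$ is a limit.

*Separation.* Let $u\neq\emptyset$, let $\pi:\omega\to u$ be a surjection in $L_\delta[a]$, and let $\varphi$ be a formula with parameters. The real $x=\{n:L_\delta[a]\models\varphi(\pi(n))\}$ is in $L_{\delta+1}[a]$, hence in $L_\delta[a]$. So $\{\pi(n):n\in x\}\in L_\delta[a]$, and this is the required subset of $u$.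

*Collection.* Suppose every $x\in u$ has a $y$ with $\varphi(x,y)$. With $\pi$ as before let $f(n)$ be least such that some $y\in L_{f(n)}[a]$ has $\varphi(\pi(n),y)$. If $f$ is bounded by $\gamma<\delta$, then $L_\gamma[a]$ is a collecting set. So it suffices that every $f:\omega\to\delta$ definable over $L_\delta[a]$ is bounded. Suppose $f$ is unbounded. Let $\beta_n<\delta$ be the least limit ordinal $\ge\max(f(n),\omega)$; it exists by (b). For a real $w$ let $E_w=\{(i,j):2^i3^j\in w\}$. Let $g(n)$ be the least real $w\in L_\delta[a]$ such that $L_\delta[a]$ contains an isomorphism of $(L_{\beta_n}[a],\in)$ with $(\omega,E_w)$. It exists by (a) and (b), since a surjection from $\omega$ onto an infinite set can be thinned to a bijection. The real $W=\{2^n3^i:i\in g(n)\}$ is in $L_{\delta+1}[a]$, hence in $L_\nu[a]$ for some limit $\nu$ with $\omega\le\nu<\delta$. Choose $n$ with $f(n)\ge\nu+\omega+1$.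

Every real in $L_{\beta_n}[a]$ is arithmetic in $g(n)$. Indeed the representative of $m$ in $(\omega,E_{g(n)})$ is the last entry of the finite sequence $(j_0,\dots,j_m)$ in which the predecessors of $j_l$ are exactly $j_0,\dots,j_{l-1}$, so $m\mapsto j_m$ is arithmetic in $g(n)$; and a real represented by $i$ is $\{m:j_m\,E_{g(n)}\,i\}$. Hence every real in $L_{\beta_n}[a]$ is arithmetic in $W$, and so lies in $L_{\nu+\omega}[a]$. But $L_{\nu+\omega+1}[a]\subseteq L_{\beta_n}[a]$, and since $\nu+\omega<\delta$ by (b), (New) gives a real in $L_{\nu+\omega+1}[a]\setminus L_{\nu+\omega}[a]$. Contradiction.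

**(e): everything has a definition.** Let $N$ be the set of elements definable without parameters. By (L1), $N\prec L_\delta[a]$. If $\emptyset\ne x\in N$, then the least surjection $\omega\to x$ in $L_\delta[a]$ (it exists by (c)) is in $N$; as $\omega\subseteq N$, its values are in $N$, so $x\subseteq N$. Thus $N$ is transitive, and by (L3) $N=L_{\delta'}[a]$ for a limit $\delta'\le\delta$. By elementarity $L_{\delta'}[a]\models\mathrm{ZF}^-$, so by Separation $P(\omega)\cap L_{\delta'+1}[a]\subseteq L_{\delta'}[a]$. Hence $\delta'\geq\delta$, and $N=L_\delta[a]$. $\square$

**Definition 4.3.** Let $M=L_\delta[a]$ and let $c\subseteq\omega$ be the set of codes of sentences true in $(M,\in,a)$.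

By (L4), $c\in L_{\delta+\omega}[a]$. Clearly $a\le_Tc$. Since $c$ computes true arithmetic, $c$ is not recursive. Call $n$ a *name* if it codes a formula that, according to $c$, defines exactly one element, and no smaller number defines the same element. By Lemma 4.2(e) the names represent each element of $M$ exactly once. Every question about elements of $M$ given by names translates recursively into a sentence, so a copy of $(M,\in,a)$ on a subset of $\omega$, with its full satisfaction relation, is recursive in $c$. In particular a well-order of type $\delta$ is recursive in $c$.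

**Lemma 4.4.** Let $h\ge_\infty a$.

(i) If $\lambda^h>\delta$, then $c\le_\infty h$.
(ii) If $\lambda^h\le\delta$, then $\zeta^h\le\delta$; so $\lambda^h<\delta$.
(iii) If $\lambda^h\le\delta$, then $c\notin L_{\zeta^h}[h]$.

*Proof.* (i) By (A2), $\delta+\omega<\lambda^h$, so $c\in L_{\delta+\omega}[a]\subseteq L_{\lambda^h}[h]$ by (A1). Use (W3).

(ii) If $\zeta^h>\delta$, then $L_{\zeta^h}[h]$ satisfies the statement "there are a limit $\beta\ge\omega$ and sets $A=L_\beta[a]$, $B=L_{\beta+1}[a]$ such that every $x\in B$ with $x\subseteq\omega$ is in $A$". By (A1) it is $\Sigma_1$ in the parameters $a,\omega$. By (W2) it holds in $L_{\lambda^h}[h]$, with some $\beta<\lambda^h$. By the choice of $\delta$, $\delta\le\beta<\lambda^h$. So if $\lambda^h\le\delta$, then $\lambda^h<\zeta^h\le\delta$.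

(iii) If $c\in L_{\zeta^h}[h]$, then so is a well-order of type $\delta$ recursive in $c$. By (A3), $\delta<\zeta^h$, contradicting (ii). $\square$

This is the dichotomy we wanted: either $h$ computes $c$, or $c$ does not even appear by $\zeta^h$, although $\zeta^h$ is beyond $\lambda^h$.

## 5. Coding keyed by pairs with equal counts

The purpose of this section is a partial order whose generics give $p$ and the $y_k$. The design is as follows. Each pair of reals $z\ne z'$ gets a private almost disjoint set on which $p$ can store a finite string by cardinality. The pair becomes an entry for $y_k$ only when $z$ and $z'$ get the same count from $y_k$; then $p$ stores there the initial segment of $y_k$ of that length. On other pairs $p$ is unconstrained. Someone who has $p$ but not $y_k$ does not see which pairs are entries.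

**Definition 5.1.** Fix a recursive bijection $\mathrm{code}:2^{<\omega}\to\omega$. For $z\in2^\omega$ let $e_z=\{\mathrm{code}(z\upharpoonright n):n<\omega\}$. If $z\ne z'$, then $e_z\cap e_{z'}$ is finite. For $k\in\omega$ and $z\ne z'$ let $e^k_{z,z'}=e_u$, where $u=0^k{}^\frown1^\frown(z_0\oplus z_1)$ and $z_0,z_1$ are $z,z'$ in lexicographic order. Since $u$ determines $k$ and $\{z,z'\}$, these sets are almost disjoint for different $(k,\{z,z'\})$. Fix a recursive $\mathrm{str}:\omega\to2^{<\omega}$ that takes every value infinitely often. For $\sigma\in2^{<\omega}$ the *count* of $e$ is $|\sigma\cap e|=|\{i<|\sigma|:\sigma(i)=1,\ i\in e\}|$.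

**Definition 5.2.** A *condition* is $s=(\sigma,\pi,H)$ with $\sigma=(\sigma_k)_{k<\omega}$, $\sigma_k\in2^{<\omega}$, $\pi\in2^{<\omega}$, $H=(H_k)_{k<\omega}$, each $H_k$ a finite set of reals of $M$, all but finitely many $\sigma_k,H_k$ empty, such that

$(*)$ if $z\ne z'$ are in $H_k$ and $|\sigma_k\cap e_z|=|\sigma_k\cap e_{z'}|=m$, then $\mathrm{str}(|\pi\cap e^k_{z,z'}|)=\sigma_k\upharpoonright m$.

(Note $m\le|\sigma_k|$.) Put $t\le s$ if $\sigma^t_k\supseteq\sigma^s_k$, $\pi^t\supseteq\pi^s$ and $H^t_k\supseteq H^s_k$ for all $k$; the elements put into $\sigma^t_k$ beyond $|\sigma^s_k|$ avoid $e_z$ for all $z\in H^s_k$; and the elements put into $\pi^t$ beyond $|\pi^s|$ avoid $e^k_{z,z'}$ for all $k$ and all $z\ne z'$ in $H^s_k$. The *stem* of $s$ is $(\sigma,\pi)$.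

**Example.** Let the coding list $\emptyset,0,1,00,01,10,11,\dots$ as $0,1,2,3,4,5,6,\dots$, and let $z=000\dots$, $z'=111\dots$. Then $e_z=\{0,1,3,\dots\}$, $e_{z'}=\{0,2,6,\dots\}$ and $e_z\cap e_{z'}=\{0\}$. Let $H_0=\{z,z'\}$. If $\sigma_0=011$, both counts are $1$, and $(*)$ demands that $\mathrm{str}(|\pi\cap e^0_{z,z'}|)$ be the string $0$. If $\sigma_0=100$, both counts are again $1$, and the demanded string is $1$. If $\sigma_0=010$, the counts are $1$ and $0$, and $(*)$ demands nothing.

The order is transitive: if $u\le t\le s$, an element of $\sigma^u_k$ beyond $|\sigma^s_k|$ is either below $|\sigma^t_k|$ and avoids $e_z$ for $z\in H^s_k$, or beyond $|\sigma^t_k|$ and avoids $e_z$ for $z\in H^t_k\supseteq H^s_k$; the same holds for $\pi$. The class $\mathbb B$ of conditions is definable over $M$, and the stems form a countable set in $M$. Extending a $\sigma_k$ or $\pi$ by zeros gives a condition extending the given one, since no count changes.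

**Lemma 5.3 (fresh reals get fresh counts).** Given $s\in\mathbb B$, $k$, $N$ and finitely many distinct reals $z^1,\dots,z^l\in M\setminus H^s_k$, there is $\sigma'\supseteq\sigma^s_k$ whose new elements avoid $e_z$ $(z\in H^s_k)$ and such that the numbers $|\sigma'\cap e_{z^i}|$ are $>N$, pairwise distinct, and distinct from all $|\sigma^s_k\cap e_z|$, $z\in H^s_k$. Replacing $\sigma^s_k$ by $\sigma'$ and $H^s_k$ by $H^s_k\cup\{z^1,\dots,z^l\}$ gives a condition $\le s$.

*Proof.* By almost disjointness, infinitely many elements of $e_{z^i}$ beyond $|\sigma^s_k|$ lie outside all $e_z$ $(z\in H^s_k)$ and all $e_{z^j}$ $(j\ne i)$. Adding some of them raises the count of $e_{z^i}$ by any desired amount and does not affect the others. So the required counts can be arranged. For $(*)$: pairs in $H^s_k$ keep their counts, and $\sigma'\upharpoonright m=\sigma^s_k\upharpoonright m$; every other pair has distinct counts. The relation $\le s$ is clear. $\square$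

**Lemma 5.4 (same stem, compatible).** Conditions $s,t$ with the same stem $(\sigma,\pi)$ are compatible.

*Proof.* We keep $\sigma$, unite the sets $H$, and repair $(*)$ by extending $\pi$. Consider each $k$ and each cross pair $z\in H^s_k\setminus H^t_k$, $z'\in H^t_k\setminus H^s_k$ with equal counts $m$ under $\sigma_k$. Add to $\pi$, beyond $|\pi|$, elements of $e^k_{z,z'}$ lying outside the finitely many other sets $e^l_{w,w'}$ with $w\ne w'$ in $H^s_l\cup H^t_l$, until the count of $e^k_{z,z'}$ has $\mathrm{str}$-value $\sigma_k\upharpoonright m$. This is possible since the value is taken infinitely often. Different cross pairs do not disturb each other. Let $\pi'$ be the result, and consider $(\sigma,\pi',(H^s_k\cup H^t_k)_k)$. A pair in $H^s_l\cup H^t_l$ is a cross pair or lies within $H^s_l$ or within $H^t_l$. For cross pairs $(*)$ was arranged or demands nothing. For the others no count changed, neither under $\sigma_l$ nor under $\pi$, so $(*)$ is inherited. For the same reason the new elements of $\pi'$ avoid all $e^l_{w,w'}$ from $s$ and from $t$, so the condition extends both. $\square$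

The next lemma is what will keep $y_k$ uncomputable from everything else. Write $s\sim_ks'$ if $\pi^s=\pi^{s'}$, $H^s=H^{s'}$ and $\sigma^s_l=\sigma^{s'}_l$ for all $l\ne k$. So $s$ and $s'$ differ only in what they say about $y_k$. This is an equivalence relation.

**Lemma 5.5 (changing $\sigma_k$ only).** If $s\sim_ks'$ and $u\le s$, there is $u'\le s'$ with $u\sim_ku'$.

*Proof.* Apply Lemma 5.3 to $s'$ and the reals in $H^u_k\setminus H^s_k$ to get $\sigma'\supseteq\sigma^{s'}_k$. Let $u'$ be $u$ with $\sigma^u_k$ replaced by $\sigma'$. We check $(*)$. For $l\ne k$ it is as for $u$. For a pair $z\ne z'$ in $H^s_k=H^{s'}_k$ the counts under $\sigma'$ equal those under $\sigma^{s'}_k$, and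
$$|\pi^u\cap e^k_{z,z'}|=|\pi^s\cap e^k_{z,z'}|=|\pi^{s'}\cap e^k_{z,z'}|$$
because $u\le s$; so $(*)$ for $s'$ gives what is needed. Every other pair in $H^u_k$ contains a fresh real, so its counts differ and $(*)$ demands nothing. Finally $u'\le s'$: at the coordinate $k$ by the choice of $\sigma'$, and everywhere else because $u\le s$ and $s,s'$ agree there. $\square$

Note where the design is used: a fresh real can be given its own count, and then $p$ owes it nothing, whatever $p$ has been made to look like on the side of $u$.

## 6. Forcing infinitary formulas over $M$

Here we set up a definable forcing relation for the formulas that will describe ITTM computations. We have only ZF$^-$ in $M$, and the tool that makes this work is the following operation.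

**Lemma 6.1 (shrinking dense classes to predense sets).** Let $O\subseteq\mathbb B$ be a dense class definable over $M$ with parameters. Let $Z(O)$ be the set of those $s\in O$ that are least in the canonical well-order among the elements of $O$ with the same stem. Then $Z(O)\in M$, uniformly in the parameters, and $Z(O)$ is predense.

*Proof.* The stems form a set in $M$, so $Z(O)\in M$ by Replacement. Given $t$, extend it to $t'\in O$. The element of $Z(O)$ with the stem of $t'$ is compatible with $t'$ by Lemma 5.4, hence with $t$. $\square$

**Definition 6.2.** A filter $G\subseteq\mathbb B$ is *generic* if it meets all dense classes definable over $M$ with parameters. Put $y_k=\bigcup_{s\in G}\sigma^s_k$, $p=\bigcup_{s\in G}\pi^s$ and $b_G=(p,(y_k)_k)$.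

As $M$ is countable, there is a generic filter through every condition. By zero-extensions $p$ and $y_k$ are total characteristic functions. A generic $G$ meets every predense set $Z\in M$: the conditions below some element of $Z$ form a dense definable class, and $G$ is closed upward.

**Formulas.** Let $\mathcal L$ be the class of formulas in $M$ built from atoms "$n\in p$" and "$n\in y_k$" by $\neg$ and conjunctions $\bigwedge_{i<\omega}\psi_i$ of sequences in $M$. Disjunctions, implications and constants are abbreviations, using the atom "$0\in p$" for constants. For example, "$y_0$ is infinite" is $\bigwedge_n\bigvee_{m\ge n}(m\in y_0)$. The meaning of $b_G\models\psi$ is the obvious one.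

**Definition 6.3.** By $\in$-recursion in $M$ we define sets $Z^+_\psi,Z^-_\psi\in M$ such that $Z^+_\psi\cup Z^-_\psi$ is predense and every element of $Z^+_\psi$ is incompatible with every element of $Z^-_\psi$. For $x=p$ or $x=y_k$ let $x^s=\pi^s$ or $\sigma^s_k$.

* Atom "$n\in x$": let $O=\{s:x^s(n)\text{ is defined}\}$, which is dense, and split $Z(O)$ by the value of $x^s(n)$, value $1$ going to $Z^+$.
* Negation: interchange $Z^+$ and $Z^-$.
* $\psi=\bigwedge_i\psi_i$: let $O^-=\{s:\exists i\,\exists u\in Z^-_{\psi_i}\ s\le u\}$, let $O^+$ be the class of $s$ incompatible with all elements of $\bigcup_iZ^-_{\psi_i}$, let $O=O^+\cup O^-$, and put $Z^\pm_\psi=Z(O)\cap O^\pm$.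

We check the conjunction. $O$ is dense: if $s\notin O^+$, then $s$ is compatible with some $u\in Z^-_{\psi_i}$, and a common extension is in $O^-$. So $Z(O)$ is predense. If $s\in O^+$ and $t\in O^-$ had a common extension, then $s$ would be compatible with an element of some $Z^-_{\psi_i}$, which is impossible. All values are sets in $M$ obtained uniformly definably, so the recursion is legitimate in ZF$^-$.

**Lemma 6.4 (truth).** For generic $G$ and $\psi\in\mathcal L$: $b_G\models\psi$ iff $G\cap Z^+_\psi\ne\emptyset$ iff $G\cap Z^-_\psi=\emptyset$.

*Proof.* The second equivalence holds since $G$ meets $Z^+_\psi\cup Z^-_\psi$ but, being directed, cannot meet both. The first is by induction. Atoms are clear, and negations follow from the second equivalence. Let $\psi=\bigwedge_i\psi_i$. If $s\in G\cap Z^+_\psi$, then $s$ is incompatible with all members of all $Z^-_{\psi_i}$, so $G\cap Z^-_{\psi_i}=\emptyset$ and $b_G\models\psi_i$ for all $i$. If $s\in G\cap Z^-_\psi$, then $s\le u$ for some $i$ and $u\in Z^-_{\psi_i}$; so $u\in G$ and $b_G\not\models\psi_i$. $\square$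

**Definition 6.5.** $s\Vdash\psi$ if $s$ is incompatible with all elements of $Z^-_\psi$. This relation is definable over $M$.

**Lemma 6.6.**

(F1) $b_G\models\psi$ iff some $s\in G$ has $s\Vdash\psi$.
(F2) $s\Vdash\psi$ iff $b_G\models\psi$ for all generic $G\ni s$.
(F3) $s\Vdash\neg\psi$ iff no $t\le s$ forces $\psi$; and $s\Vdash\bigwedge_i\psi_i$ iff $s\Vdash\psi_i$ for all $i$.

*Proof.* (F1) If $b_G\models\psi$, then $G$ meets $Z^+_\psi$, whose elements force $\psi$. Conversely, if $s\in G$ forces $\psi$, then $G\cap Z^-_\psi=\emptyset$. (F2) Left to right is (F1). If $s\not\Vdash\psi$, then $s$ is compatible with some $u\in Z^-_\psi$; a generic $G$ through a common extension has $u\in G$, so $b_G\not\models\psi$. (F3) Suppose $s\not\Vdash\neg\psi$. By (F2) some generic $G\ni s$ has $b_G\models\psi$; by (F1) some $s'\in G$ forces $\psi$; a common extension $t\in G$ of $s,s'$ forces $\psi$. Conversely, if $s\Vdash\neg\psi$ and $t\le s$ forces $\psi$, a generic through $t$ contradicts (F2). The second part is immediate from (F2). $\square$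

**Lemma 6.7.** If $\psi\in\mathcal L$ has no atoms "$n\in y_k$" and $s\sim_ks'$, then $s\Vdash\psi$ iff $s'\Vdash\psi$.

*Proof.* Induction on $\psi$, for all pairs $s\sim_ks'$ at once.

*Atom "$n\in x$", $x\ne y_k$.* By (F2), $s\Vdash n\in x$ iff no $t\le s$ has $x^t(n)=0$. If $t\le s$ has $x^t(n)=0$, Lemma 5.5 gives $t'\le s'$ with $t\sim_kt'$, so $x^{t'}(n)=0$. The situation is symmetric.

*Negation.* If $s'\not\Vdash\neg\psi$, some $u'\le s'$ forces $\psi$ by (F3). By Lemma 5.5 there is $u\le s$ with $u\sim_ku'$. By induction $u\Vdash\psi$, so $s\not\Vdash\neg\psi$. Again this is symmetric.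

*Conjunction.* Use (F3). $\square$

## 7. Entries in the generic, and independence of $y_k$

The first lemma reads off from $G$ what $p$ says about $y_k$. The second result is that $y_k$ is still not computable from $p$ and the other $y_l$.

**Lemma 7.1.** Let $G$ be generic. For all $k$:

(R1) $y_k\cap e_z$ is finite for every real $z\in M$;
(R2) for reals $z\ne z'$ in $M$ with $|y_k\cap e_z|=|y_k\cap e_{z'}|=m$, the set $p\cap e^k_{z,z'}$ is finite and $\mathrm{str}(|p\cap e^k_{z,z'}|)=y_k\upharpoonright m$;
(U) for each infinite set $Z\in M$ of reals and each $j$ there is $z\in Z$ with $|y_k\cap e_z|>j$.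

*Proof.* By Lemma 5.3, $\{s:z\in H^s_k\}$ is dense for each real $z\in M$, and so is $\{s:\exists z\in Z\cap H^s_k\ |\sigma^s_k\cap e_z|>j\}$: choose $z\in Z\setminus H^s_k$ and $N=j$. If $s\in G$ and $z\in H^s_k$, then $|y_k\cap e_z|=|\sigma^s_k\cap e_z|$: an element of $y_k$ beyond $|\sigma^s_k|$ is in $\sigma^t_k$ for some $t\in G$, we may take $t\le s$, and so it avoids $e_z$. In the same way, $|p\cap e^k_{z,z'}|=|\pi^s\cap e^k_{z,z'}|$ if $z\ne z'$ are in $H^s_k$. This gives (R1) and (U). For (R2) take $s\in G$ with $z,z'\in H^s_k$ and apply $(*)$; note that $\sigma^s_k\upharpoonright m=y_k\upharpoonright m$. $\square$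

**Proposition 7.2.** Let $G$ be generic and $a_k=a\oplus p\oplus\{\langle l,n\rangle:l\ne k,\ n\in y_l\}$. Then $y_k\not\le_\infty a_k$.

*Proof.* Fix a program $e$, run with oracle $a_k$.

**Step 1: the computation is described by formulas without $y_k$.** Index cells by pairs $(\tau,n)$, $\tau$ one of the finitely many tapes, one of which carries the oracle. Treat "halt" as a state in which nothing is changed any more. By recursion on $\gamma<\delta$, in $M$, we define formulas $C_{\gamma,i}$ (cell $i$ is $1$ at stage $\gamma$), $P_{\gamma,n}$ (the head is at position $n$) and $S_{\gamma,q}$ (the state is $q$) in $\mathcal L$, without atoms "$n\in y_k$".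

* Stage $0$: the oracle cells are given by atoms for $p$ and $y_l$ $(l\ne k)$ and, for the part coming from $a\in M$, by constants; everything else is constant.
* Successors: for a vector $v$ of bits let $R_{\gamma,n,v}=\bigwedge_\tau(C_{\gamma,(\tau,n)}$ or its negation, according to $v_\tau)$. Then $S_{\gamma+1,q'}$ and $P_{\gamma+1,n'}$ are the disjunctions of $S_{\gamma,q}\wedge P_{\gamma,n}\wedge R_{\gamma,n,v}$ over all $(q,n,v)$ for which the next state is $q'$, respectively the next head position is $n'$. And $C_{\gamma+1,(\tau,n)}$ is
$$(\neg P_{\gamma,n}\wedge C_{\gamma,(\tau,n)})\ \vee\ \bigvee_{(q,v)}(S_{\gamma,q}\wedge P_{\gamma,n}\wedge R_{\gamma,n,v})$$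
over those $(q,v)$ for which $1$ is left on tape $\tau$.
* Limits: $C_{\gamma,i}=\bigwedge_{\beta<\gamma}\bigvee_{\beta\le\beta'<\gamma}C_{\beta',i}$. The state is "halt" if $\bigvee_{\beta<\gamma}S_{\beta,\mathrm{halt}}$ holds and the limit state otherwise; the head is on the first cell.

Each $\gamma<\delta$ is countable in $M$, by Lemma 4.2(c); with least enumerations these are countable conjunctions and disjunctions in $M$. By induction on $\gamma$ the formulas, evaluated in $b_G$, describe the actual computation. After halting, tape contents and state stay constant.

**Step 2: cells are classified by conditions.** We aim at the claim that *if $P^{a_k}_e$ does not halt before stage $\delta$, it never halts.* For each cell $i$ let $O_i$ be the class of $s$ such that either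

* (1st kind) $\exists\beta<\delta\ \forall\gamma\in[\beta,\delta)\ s\Vdash\neg C_{\gamma,i}$, or
* (2nd kind) $\forall\beta<\delta\ \forall t\le s\ \exists t'\le t\ \exists\gamma\in[\beta,\delta)\ t'\Vdash C_{\gamma,i}$.

$O_i$ is dense: if $s$ is not of 2nd kind, there are $\beta$ and $t\le s$ such that no $t'\le t$ forces any $C_{\gamma,i}$ with $\gamma\ge\beta$; by (F3), $t$ is of 1st kind. By Replacement in $M$ there is $\beta_0<\delta$ bounding the least witnesses $\beta$ of all elements of 1st kind in all the sets $Z(O_i)$.

**Step 3: a uniform bound for the next $1$.** For each $i$ and $\beta<\delta$ let $O_{i,\beta}$ be the class of $t$ that are incompatible with all 2nd-kind members of $Z(O_i)$, or satisfy $t\Vdash C_{\gamma,i}$ for some $\gamma\in[\beta,\delta)$. It is dense: if $t$ is compatible with a 2nd-kind $u\in Z(O_i)$, apply the 2nd-kind property of $u$ to a common extension of $t$ and $u$. By Replacement there is $f:\delta\to\delta$, definable over $M$, with $f(\beta)>\beta$ and with $f(\beta)$ above the least witnesses $\gamma$ of all members of all $Z(O_{i,\beta})$, $i$ varying, that have such witnesses.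

**Step 4: apply this to $G$.** Pick $s_i\in G\cap Z(O_i)$. Let $A$ be the set of $i$ with $s_i$ of 1st kind. For $i\in A$, cell $i$ is $0$ throughout $[\beta_0,\delta)$. For $i\notin A$, $s_i$ is of 2nd kind. For every $\beta<\delta$ the filter $G$ contains some $t\in Z(O_{i,\beta})$; it is compatible with $s_i$, so $t\Vdash C_{\gamma,i}$ for some $\gamma\in[\beta,f(\beta))$, and cell $i$ is $1$ at that stage.

**Step 5: the machine loops.** Assume that it does not halt before $\delta$. Let $\beta_1=\sup_nf^n(\beta_0)$ and $\beta_2=\sup_nf^n(\beta_1+1)$. By Replacement these are limit ordinals below $\delta$. At stages $\beta_1$ and $\beta_2$ the cells in $A$ are $0$, and all other cells are $1$, since by Step 4 they were $1$ cofinally often before. State (the limit state) and head position agree too. So the configurations at $\beta_1$ and $\beta_2$ are equal. Moreover cells in $A$ are $0$ throughout $[\beta_1,\beta_2]$, and the others are $1$ cofinally often below $\beta_2$.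

Let $\beta_2=\beta_1+\theta$ and $\tau_\nu=\beta_1+\theta\nu$. We show by induction on $\nu$ that the configuration at $\tau_\nu$ equals that at $\beta_1$, and that the cells in $A$ are $0$ throughout $[\beta_1,\tau_\nu]$. Note that the machine has then not halted up to $\tau_\nu$, as halting is permanent and the state is the limit state.

* From $\nu$ to $\nu+1$: by induction on $\xi\le\theta$ the configuration at $\tau_\nu+\xi$ equals that at $\beta_1+\xi$. At successors this is determinism. At limit $\xi$ the cell contents depend only on a final segment of earlier stages, and there was no halt before on either side. Take $\xi=\theta$.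
* At limit $\nu$: cells in $A$ have been $0$ throughout $[\beta_1,\tau_\nu)$. Every other cell is $1$ at some stage of each interval $[\tau_{\nu'},\tau_{\nu'+1})$, hence cofinally often. The machine has not halted. So the configuration is again that at $\beta_1$.

Every ordinal is below some $\tau_\nu$, so the machine never halts. This proves the claim.

**Step 6: flip one bit of $y_k$.** Suppose $P_e^{a_k}$ halts with output $y_k$. By the claim it has halted by some stage $\beta<\delta$. Let $\psi_i$ be the formula "output cell $i$ is $1$ at stage $\beta$". It has no atoms "$n\in y_k$". Then $b_G\models\bigwedge_i(\psi_i\leftrightarrow i\in y_k)$, so by (F1) some $s\in G$ forces this. Choose $i\ge|\sigma^s_k|$ outside $\bigcup_{z\in H^s_k}e_z$; such $i$ exist, because for $z'\notin H^s_k$ almost all elements of $e_{z'}$ qualify. Extend $\sigma^s_k$ by zeros up to length $i$, and then by the value $0$, respectively $1$, at $i$. No count for $z\in H^s_k$ changes, so this gives conditions $t,t'\le s$ with $t\sim_kt'$. By (F2), $t\Vdash\neg\psi_i$ and $t'\Vdash\psi_i$. By Lemma 6.7 also $t\Vdash\psi_i$. Contradiction. $\square$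

## 8. The chain $d_q$

The purpose of this section is to choose $G$ so that $c$ computes everything, and to define the chain.

**Choice of $G$.** By Lemma 4.2(e) every class definable over $M$ with parameters is definable without parameters. So the dense classes to be met are listed by formulas, and $c$ knows which formulas define dense classes of conditions. Using the copy of $(M,\in,a)$ with its satisfaction relation, recursive in $c$, construct recursively in $c$ a descending sequence of conditions meeting all of them: given a condition by its name, search for the first name of an extension in the next dense class. Let $G$ be the filter generated by this sequence. To find $y_k(n)$ or $p(n)$, search the sequence for a condition that decides it. Hence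
$$b:=a\oplus p\oplus\{\langle k,n\rangle:n\in y_k\}\ \le_T\ c.\tag{8.1}$$
This $G$ is fixed from now on.

**Definition 8.1.** For $q\in\mathbb Q$ let $Y_q=\{\langle k,n\rangle:q_k<q,\ n\in y_k\}$ and $d_q=a\oplus p\oplus Y_q$.

**Lemma 8.2.** $a\le_Td_q\le_Tb$ for all $q$, and if $q<q'$, then $d_q\le_Td_{q'}$ and $d_q<_\infty d_{q'}$.

*Proof.* The Turing reductions hold since each set $\{k:q_k<q\}$ is recursive. Let $q<q'$ and choose $k$ with $q\le q_k<q'$. Then $y_k\le_Td_{q'}$. As $q_k\not<q$, column $k$ is not used in $d_q$, so $d_q\le_Ta_k$. If $d_{q'}\le_\infty d_q$, then $y_k\le_\infty a_k$, contradicting Proposition 7.2. $\square$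

## 9. Recognition of $y_k$ below $\delta$

Now we prove that (R1) and (R2), tested only on the reals of $L_{\lambda^h}[a]$, already determine $y_k$ among the reals computable from $h$. At first sight the test looks too weak, since a false $y'$ could satisfy it on few reals. The point is that $\Sigma_1$-reflection moves the test from $\lambda^h$ to $\zeta^h$, where there are new reals $z$, and then moves the counts of $z$ back to a real $w$ below $\lambda^h$. The pair $(w,z)$ is an entry.

**Lemma 9.1.** Let $a,p,y_k,y'\le_\infty h$, $\lambda^h\le\delta$ and $\mu=\lambda^h$. Suppose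

(1) $y'\cap e_z$ is finite for all $z\in P(\omega)\cap L_\mu[a]$;
(2) for all $z\ne z'$ in $P(\omega)\cap L_\mu[a]$ with $|y'\cap e_z|=|y'\cap e_{z'}|=m$, the set $p\cap e^k_{z,z'}$ is finite and $\mathrm{str}(|p\cap e^k_{z,z'}|)=y'\upharpoonright m$.

Then $y'=y_k$.

*Proof.* Write $y=y_k$ and $\zeta=\zeta^h$. Suppose that $j$ is in exactly one of $y,y'$. By Lemma 4.4(ii), $\mu<\zeta\le\delta$.

**Step 1: the test goes up to $\zeta$.** The matrices of (1) and (2) are arithmetical in $z,z',y',p$, hence $\Delta_0$ in the additional parameter $V_\omega$; and "$z\in L_\alpha[a]$" is $\Delta_1$ by (A1). So (1) and (2) are $\Pi_1$ over $L_\mu[h]$ in the parameters $y',p,a,\omega,V_\omega\in L_\mu[h]$. By (W2) they hold for all $z,z'\in P(\omega)\cap L_\zeta[a]$.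

**Step 2: a new real with large count.** As $\mu<\delta$ is a limit, (New) gives a real $z_0\in L_{\mu+1}[a]\setminus L_\mu[a]$. Let $Z$ be the set of finite modifications of $z_0$. It is infinite, $Z\in M$, and $Z\subseteq L_{\mu+1}[a]\setminus L_\mu[a]\subseteq L_\zeta[a]\setminus L_\mu[a]$. By (U) and (R1) pick $z\in Z$ with
$$j<m:=|y\cap e_z|<\omega .$$
Put $m'=|y'\cap e_z|$, which is finite by (1) for $L_\zeta[a]$.

**Step 3: an old real with the same counts.** The statement "there are $\alpha$ and a real $w\in L_\alpha[a]$ with $|y\cap e_w|=m$ and $|y'\cap e_w|=m'$" is $\Sigma_1$, with parameters in $L_\mu[h]$, and true in $L_\zeta[h]$, as witnessed by $z$. By (W2) there is such a $w\in L_\mu[a]$. Since $z\notin L_\mu[a]$, $w\ne z$.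

**Step 4: read the entry in two ways.** The reals $w,z$ are in $M$ and have equal counts $m$ under $y$. By (R2), $\mathrm{str}(|p\cap e^k_{w,z}|)=y\upharpoonright m$. They are in $L_\zeta[a]$ and have equal counts $m'$ under $y'$. By (2) for $L_\zeta[a]$, $\mathrm{str}(|p\cap e^k_{w,z}|)=y'\upharpoonright m'$. Comparing lengths, $m=m'$; so $y\upharpoonright m=y'\upharpoonright m$ with $j<m$. This contradicts the choice of $j$. $\square$

## 10. No upper bound of $D_r$ is minimal

Let $r$ be irrational with $c\le_TC_r$. By Lemma 8.2 every $[d_q]_\infty$ with rational $q>r$ is an upper bound of $D_r$. Suppose, for contradiction, that $[h]_\infty$ is a minimal upper bound of $D_r$. Then $a,p\le_\infty h$, and $y_k\le_\infty h$ whenever $q_k<r$, since $y_k\le_Td_q$ for rational $q\in(q_k,r)$.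

**Case 1: $\lambda^h>\delta$.** This is the easy case of Section 2. By Lemma 4.4(i) and (8.1), $b\le_Tc\le_\infty h$. Choose rationals $r<q<q'$. Then $d_q<_\infty d_{q'}\le_Tb\le_\infty h$, so $[d_q]_\infty$ is an upper bound of $D_r$ strictly below $[h]_\infty$, contradicting minimality.

**Case 2: $\lambda^h\le\delta$.** Let $\mu=\lambda^h$ and $J=\{x:x\le_\infty h\}=P(\omega)\cap L_\mu[h]$. By Lemma 4.4(ii), $\mu<\zeta^h\le\delta$.

**Definition 10.1.** For $q\in\mathbb Q$, a real $X\in J$ is a *$q$-system* if for every $k$ with $q_k<q$ the column $X_k=\{n:\langle k,n\rangle\in X\}$ satisfies (1) and (2) of Lemma 9.1 with $y'=X_k$. Let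
$$S=\{q\in\mathbb Q:\text{ there is a }q\text{-system }X\in J\text{ with }h\not\le_\infty a\oplus p\oplus X\}.$$

For example, $Y_q$ is a $q$-system for each $q<r$: it is in $J$ since $Y_q\le_Td_q\le_\infty h$, and its columns $y_k$ with $q_k<q$ satisfy (1) and (2) by (R1) and (R2), because $L_\mu[a]\subseteq M$.

**Step 1: $S=\{q\in\mathbb Q:q<r\}$.** This is where minimality is used.

Let $q<r$. Then $Y_q$ is a $q$-system, and $a\oplus p\oplus Y_q=d_q$. For rational $q'$ with $q<q'<r$ we have $d_{q'}\le_\infty h$ but $d_{q'}\not\le_\infty d_q$. So $h\not\le_\infty d_q$, and $q\in S$.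

Let $q>r$ and let $X\in J$ be any $q$-system. For every $k$ with $q_k<r$ we have $y_k\in J$ and $X_k\in J$, and $X_k$ satisfies (1) and (2) because $q_k<q$. By Lemma 9.1, $X_k=y_k$. Hence $d_{q'}\le_Ta\oplus p\oplus X$ for every rational $q'<r$: restrict $X$ to the columns in the recursive set $\{k:q_k<q'\}$. So $[a\oplus p\oplus X]_\infty$ is an upper bound of $D_r$, and it is $\le[h]_\infty$. By minimality $h\le_\infty a\oplus p\oplus X$. As $X$ was arbitrary, $q\notin S$. Since $r$ is irrational, there are no other $q$.

**Step 2: $S$ is definable over $L_\mu[h]$ with parameters.** By (A1), "$z\in L_\mu[a]$" is definable over $L_\mu[h]$, so "$X$ is a $q$-system" is. For $w\in J$, $h\le_\infty w$ holds iff $L_\mu[h]$ contains, for some program $e$, a full computation sequence of $P^w_e$ that halts with output $h$. Indeed, by (W1) a halting computation with oracle $w$ has length less than $\lambda^w\le\lambda^h=\mu$, so its sequence is in $L_\mu[h]$ by (A4). The converse is clear. So the definition of $S$ can be carried out over $L_\mu[h]$ with parameters $h,a,p$.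

**Step 3: the contradiction.** By Steps 1 and 2, $C_r=\{k:q_k\in S\}\in L_{\mu+1}[h]\subseteq L_{\zeta^h}[h]$. Since $c\le_TC_r$, also $c\in L_{\zeta^h}[h]$. This contradicts Lemma 4.4(iii). So no upper bound of $D_r$ is minimal. $\square$

The hypothesis $c\le_TC_r$ enters only in Step 3. For an arbitrary irrational $r$ the same argument shows that a minimal upper bound $h$ of $D_r$ with $\lambda^h\le\delta$ would satisfy $C_r\in L_{\zeta^h}[h]$, and there is no contradiction unless $r$ codes something that is out of reach.

## 11. Continuum many cuts that compute $c$

It remains to find the $r$. For a real $x$ let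
$$r_x=\sum_n(c\oplus x)(n)\,2^{-n-1}.$$

**Irrationality.** Since $c$ is not recursive, $c\oplus x$ is not eventually periodic. All binary expansions of rationals are eventually periodic, so $r_x$ is irrational.

**Coding.** For irrational $r$ the cut $C_r$ and the binary expansion of $r$ are Turing equivalent. From the expansion, approximate $r$ until $q_k<r$ or $q_k>r$ is decided, which happens because $r\ne q_k$. From the cut, find the digits by comparing $r$ with dyadic rationals. So $C_{r_x}\equiv_Tc\oplus x\ge_Tc$.

**Distinctness.** Binary expansions of irrationals are unique, so $x\mapsto r_x$ is injective. If $r<r'$, choose a rational $q\in(r,r')$. Then $[d_q]_\infty\in D_{r'}$, while $[d_q]_\infty\notin D_r$ because $q\mapsto[d_q]_\infty$ is strictly increasing. So the $D_{r_x}$ are $2^{\aleph_0}$ pairwise distinct sets.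

With Section 10 and Lemma 8.2 this proves Theorem 1.2, and with it Corollary 1.3. $\blacksquare$
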